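# Rotating vortex patches with right-angle corners

## 1. The guess that a steady patch has a smooth boundary

Fill a plane domain $D$ with vorticity $1$, put vorticity $0$ outside, and suppose that this patch is steady: under the Euler equations it stands still or rotates rigidly. Can its boundary have a corner? The answer that one would first guess is no. The examples that one can compute by hand are smooth, and a corner looks like something that the flow should tear apart or round off. We make the question precise, test the guess on simple cases, and then see that it is wrong.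

The equations on $\mathbb R^2$ are
$$\partial_t\omega+(v\cdot\nabla)\omega=0,\qquad v=-\nabla^\perp(-\Delta)^{-1}\omega,\qquad (a_1,a_2)^\perp=(-a_2,a_1),$$
with $(-\Delta)^{-1}\omega(z)=\frac1{2\pi}\int\log\frac1{|z-z'|}\,\omega(z')\,dz'$. Solutions are weak (Yudovich) solutions: for every $\chi\in C_c^\infty([0,\infty)\times\mathbb R^2)$,
$$\int_0^\infty\!\!\int\omega(\partial_t\chi+v\cdot\nabla\chi)\,dz\,dt+\int\omega(0,z)\chi(0,z)\,dz=0 .$$

**Definition (admissible domain).** A bounded domain $D$ whose boundary is a union of finitely many pairwise disjoint Jordan curves, and which is the interior of its closure. A disc or a square is admissible. A disc with a slit removed is not, because the interior of its closure is the full disc.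

**Definition (steady patch).** The function $\omega=\mathbf I_D$, with $D$ admissible, is a steady vortex patch if either $\mathbf I_D(z)$ is a time-independent solution (stationary patch), or $\mathbf I_D(R_{-\Omega t}z)$ is a solution for some $\Omega\in\mathbb R$, where $R_\theta$ is the counterclockwise rotation by $\theta$ about the origin (uniformly rotating patch with angular velocity $\Omega$).

**Definition (regular and singular points).** A point $p\in\partial D$ is regular if $\partial D\cap B(p,r)$ is a $C^1$ arc for some $r>0$, and singular otherwise. A patch is singular if $\partial D$ has a singular point. For a square the four vertices are the singular points.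

**Definition (relative stream function and stagnation points).** Put $\psi=(-\Delta)^{-1}\mathbf I_D$ and $\varphi=\psi+\frac\Omega2|z|^2$, with $\Omega=0$ for a stationary patch. The velocity in the rotating frame is $v-\Omega z^\perp=-\nabla^\perp\varphi$. A stagnation point is a point where $\nabla\varphi=0$.

We use three textbook facts. If $\omega$ is bounded with compact support, then $(-\Delta)^{-1}\omega\in C^{1,\mu}_{loc}(\mathbb R^2)$ for all $\mu<1$, its gradient is obtained by differentiating the kernel, and $-\Delta(-\Delta)^{-1}\omega=\omega$ in the sense of distributions. A superharmonic function satisfies the minimum principle and the strong minimum principle. Hopf's lemma: if $u>0$ is superharmonic in a disc and vanishes at a boundary point, then $u$ grows at least linearly from that point along the inner normal. Note that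
$$\Delta\varphi=2\Omega-\mathbf I_D ,$$
so $\varphi$ is smooth in $D$, with $-\Delta\varphi=1-2\Omega$ there.

**Lemma 1.** (a) If
$$\int_D\nabla^\perp\varphi\cdot\nabla\chi\,dz=0\qquad\text{for all }\chi\in C_c^\infty(\mathbb R^2),\tag{1}$$
then $\mathbf I_D$ is a uniformly rotating patch with angular velocity $\Omega$. (b) If $\varphi=\varphi_0$ on $\partial D$ and $\varphi>\varphi_0$ in $D$ for a constant $\varphi_0$, then (1) holds.

*Proof.* (a) Let $\omega(t,z)=\mathbf I_D(R_{-\Omega t}z)$. Its velocity is $v(t,z)=R_{\Omega t}v_0(R_{-\Omega t}z)$ with $v_0=-\nabla^\perp\psi$. For a test function $\chi$ set $\tilde\chi(t,y)=\chi(t,R_{\Omega t}y)$. With $z=R_{\Omega t}y$ we have $\partial_t\tilde\chi=\partial_t\chi+\Omega z^\perp\cdot\nabla\chi$. Rotations commute with $\perp$, so $\Omega z^\perp\cdot\nabla\chi=\Omega y^\perp\cdot\nabla_y\tilde\chi$ and $v\cdot\nabla\chi=v_0(y)\cdot\nabla_y\tilde\chi$. Therefore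
$$\partial_t\chi+v\cdot\nabla\chi=\partial_t\tilde\chi+(v_0-\Omega y^\perp)\cdot\nabla_y\tilde\chi=\partial_t\tilde\chi-\nabla^\perp\varphi\cdot\nabla_y\tilde\chi .$$
Integrating over $D$ in $y$ and using (1) at each time, $\int_0^\infty\!\int\omega(\partial_t\chi+v\cdot\nabla\chi)=\int_D\int_0^\infty\partial_t\tilde\chi\,dt\,dy=-\int_D\chi(0,\cdot)$, which is the weak formulation.

(b) Let $f_\varepsilon=\mathbf 1_D\min\big(\frac{\varphi-\varphi_0}\varepsilon,1\big)$. It is Lipschitz: $\varphi$ is $C^1$, and a segment from a point of $D$ to a point outside $D$ crosses $\partial D$, where $\varphi=\varphi_0$. Its gradient is $\varepsilon^{-1}\nabla\varphi$ a.e. on $D\cap\{\varphi<\varphi_0+\varepsilon\}$. It is $0$ a.e. elsewhere, because a Lipschitz function has zero gradient a.e. on each of its level sets. So $\nabla^\perp\varphi\cdot\nabla f_\varepsilon=0$ a.e. The field $\nabla^\perp\varphi$ is continuous and weakly divergence free, and we may test it against the compactly supported Lipschitz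 function $f_\varepsilon\chi$. Hence
$$\int f_\varepsilon\nabla^\perp\varphi\cdot\nabla\chi=\int\nabla^\perp\varphi\cdot\nabla(f_\varepsilon\chi)-\int\chi\,\nabla^\perp\varphi\cdot\nabla f_\varepsilon=0 .$$
As $\varepsilon\to0$, $f_\varepsilon\to\mathbf 1_D$ pointwise and (1) follows. $\square$

## 2. Discs, annuli, ellipses, and a trial corner

*Discs and annuli.* If $D$ is radial, then so is $\varphi$, and $\nabla^\perp\varphi\cdot\nabla\chi=\frac{\varphi'(r)}r\partial_\theta\chi$ integrates to $0$ over $D$. By Lemma 1(a), discs and annuli centered at $0$ rotate with every $\Omega$, and they are smooth. For the unit disc $B_1$, $\psi=\frac{1-r^2}4$ for $r\le1$: indeed $\psi=-\frac12\log r$ outside, so $\psi=0$ on the circle, and $-\Delta\psi=1$ inside. Thus $\varphi=\frac14-\frac12(\frac12-\Omega)r^2$ in $B_1$. Keep one detail in mind: at $\Omega=\frac12$ this is constant, and every point of the disc is a stagnation point. Our patches will live near this degenerate disc.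

*Ellipses.* Let $D=\{\frac{x^2}{a^2}+\frac{y^2}{b^2}<1\}$ with $a>b>0$. We claim that $\psi=c-\frac{bx^2+ay^2}{2(a+b)}$ in $D$. With $q=\frac{a-b}{a+b}$ this says $\partial_z\psi=-\frac14(\bar z-qz)$ in $D$. Parametrize the exterior by $z=\frac12\big((a+b)\zeta+\frac{a-b}\zeta\big)$, $|\zeta|>1$. For $|\zeta|=1$ one has $\bar z=\frac12\big(\frac{a+b}\zeta+(a-b)\zeta\big)$, so $\bar z-qz=\frac{2ab}{a+b}\cdot\frac1\zeta$ on $\partial D$. So the function equal to $-\frac14(\bar z-qz)$ in $D$ and to $-\frac{ab}{2(a+b)\zeta(z)}$ outside is continuous, tends to $0$ at infinity, and has $\partial_{\bar z}$-derivative $-\frac14\mathbf I_D$. The same is true of $\partial_z\psi$. The difference is entire and tends to $0$, so it is $0$, which proves the claim. Now $\varphi$ is constant on the ellipse iff $a^2(\frac b{a+b}-\Omega)=b^2(\frac a{a+b}-\Omega)$, that is $\Omega=\frac{ab}{(a+b)^2}\in(0,\frac14)$, and then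
$$\varphi=c-\frac{a^2b^2}{2(a+b)^2}\Big(\frac{x^2}{a^2}+\frac{y^2}{b^2}\Big)\quad\text{in }D .$$
By Lemma 1 ellipses rotate. They are smooth, and $\nabla\varphi$ vanishes in $\overline D$ only at the center, never on the boundary.

So far the guess holds. Two results that we shall use say how far it is true.

(i) (Gómez-Serrano, Park, Shi, Yao) If $D$ is a bounded domain with Lipschitz boundary and $\mathbf I_D$ is a stationary or uniformly rotating patch with $\Omega\in(-\infty,0]\cup[\frac12,\infty)$, then $D$ is radially symmetric, up to a translation if $\Omega=0$. This has been extended to domains with Jordan curve boundaries.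

(ii) (Wang, Zhang, Zhou) If $D$ is a Lipschitz domain and $\mathbf I_D$ is a uniformly rotating patch with $0<\Omega<\frac12$, then the singular set $S\subset\partial D$ is at most finite, $\partial D\setminus S$ is smooth, near each point of $S$ the boundary consists of two $C^1$ arcs meeting at a right angle, and if there is no stagnation point on $\partial D$ then $\partial D$ is $C^\infty$.

*A trial corner.* Try to refute a corner locally. Put $p$ at the origin, use polar coordinates $(\rho,\vartheta)$, and let $D$ be near $p$ the sector $S=\{|\vartheta|<\vartheta_0\}$, $0<\vartheta_0<\pi$. Look for a solution of $\Delta u=2\Omega-\mathbf 1_S$ of the form $u=L\rho^2\log\frac1\rho\cos2\vartheta+\rho^2f(\vartheta)$. For a harmonic $H$ of degree $2$, $\Delta(H\log\rho)=2\nabla H\cdot\nabla\log\rho=4H/\rho^2$. So the equation becomes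
$$f''+4f=2\Omega-\mathbf 1_S+4L\cos2\vartheta .$$
It has a $2\pi$-periodic solution iff the right side is orthogonal to $\cos2\vartheta$ and $\sin2\vartheta$, that is, iff $4\pi L=\int_{-\vartheta_0}^{\vartheta_0}\cos2\vartheta\,d\vartheta=\sin2\vartheta_0$. As $\rho\to0$ the term $L\rho^2\log\frac1\rho\cos2\vartheta$ dominates if $L\ne0$. We want $u=0$ on $\partial S$ and $u>0$ in $S$ to leading order. For $\vartheta_0\neq\frac\pi2$ this forces $\cos2\vartheta_0=0$. The angle $\vartheta_0=\frac{3\pi}4$ gives $L<0$ and the wrong sign on the axis. The angle $\vartheta_0=\frac\pi4$ gives $L=\frac1{4\pi}>0$ and the right sign. So the leading-order balance does not refute a right angle; it even selects it, together with a logarithm. A global construction has to decide, and it decides against the guess.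

**Theorem 2 (existence).** There is $m_0$ such that for every integer $m\ge m_0$ there are $\Omega\in(0,\frac12)$ and an admissible $m$-fold symmetric domain $D\subset B_1$, bounded by a single Jordan curve, such that $\mathbf I_D$ is a uniformly rotating patch with angular velocity $\Omega$, and $(1,0)\in\partial D$ is a stagnation point and a singular point.

**Theorem 3 (structure).** For the patches constructed, $\partial D$ has exactly $m$ singular points $e^{2\pi ij/m}$, and these are exactly the stagnation points on $\partial D$. At each of them $\partial D$ consists of two arcs, $C^1$ up to the endpoint, meeting at a right angle, and $D$ is locally the $90^\circ$ side. $\partial D$ is $C^\infty$ elsewhere. With a constant $K$ independent of $m$: $B_{e^{-K/m}}\subset D\subset B_1$ and $0<\frac12-\Omega\le K/m$.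

**Proposition 4.** (a) A singular steady patch has $0<\Omega<\frac12$. (b) If $D$ is a Jordan domain, $\Omega<\frac12$ and $\varphi$ is constant on $\partial D$, then $p\in\partial D$ is singular iff it is a stagnation point.

Here $B_R=\{|z|<R\}$. The domains of Theorem 2 are simply connected. By Proposition 4(a) no singular patch is stationary.

## 3. For $\Omega<\frac12$, stagnation points on the boundary are singular

This section converts the geometric question into one about a gradient: to get a singular boundary point it is enough to produce a boundary point with $\nabla\varphi=0$.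

**Lemma 5.** Let $D=\mathrm{int}\,\overline D$ be a domain bounded by a Jordan curve, $\varphi=\varphi_0$ on $\partial D$, $\varphi>\varphi_0$ in $D$, $-\Delta\varphi\ge0$ in $D$, and let $p\in\partial D$ with $\nabla\varphi(p)=0$. Then $p$ is singular.

*Proof.* Suppose $p$ is regular. Since $\partial D$ is a Jordan curve, $p$ has a neighborhood in $\partial D$ homeomorphic to an open interval, so $p$ is an interior point of the $C^1$ arc $\partial D\cap B(p,r)$. In a small box around $p$, $\partial D$ is then a $C^1$ graph over the tangent, and it splits the box into two connected sides. Each side contains no point of $\partial D$, so it lies in $D$ or is disjoint from $\overline D$. They are not both in $D$, since then $p\in\mathrm{int}\,\overline D=D$. They are not both outside, since then the open set $D$ meets the box at most in the graph, which lies in $\partial D$; so $D$ misses the box and $p\notin\partial D$. Hence exactly one side is in $D$.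

As the graph is $C^1$, there is a closed truncated sector $\Sigma$ with vertex $p$, opening $\frac{3\pi}4$, radius $r_1$ and $\Sigma\setminus\{p\}\subset D$. In polar coordinates $(\rho,\vartheta)$ about $p$ and the bisector, $u=\rho^{4/3}\cos\frac{4\vartheta}3$ is harmonic in $\mathrm{int}\,\Sigma$ and zero on the straight sides $\vartheta=\pm\frac{3\pi}8$. On the compact arc $\rho=r_1$ we have $\varphi-\varphi_0>0$, so $\varphi-\varphi_0\ge\varepsilon u$ on $\partial\Sigma$ for some $\varepsilon>0$, and by the minimum principle in $\Sigma$. On the bisector this reads $\varphi-\varphi_0\ge\varepsilon\rho^{4/3}$. But $\varphi\in C^{1,1/2}_{loc}$, $\varphi(p)=\varphi_0$ and $\nabla\varphi(p)=0$ give $|\varphi-\varphi_0|\le C\rho^{3/2}$. For small $\rho$ this is a contradiction. $\square$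

A sector of opening $\frac\pi2$ would give the exponent $2$ and no contradiction, in agreement with the trial corner.

*Proof of Proposition 4.* (a) If $\Omega\in(-\infty,0]\cup[\frac12,\infty)$ (stationary patches included, with $\Omega=0$), then (i) in its extension to Jordan-curve boundaries shows that $D$ is radially symmetric up to translation. Being admissible, it is a disc or an annulus (a punctured disc is not the interior of its closure), and these have no singular points.

(b) Let $\varphi=\varphi_0$ on $\partial D$. Since $-\Delta\varphi=1-2\Omega>0$ in $D$, the strong minimum principle gives $\varphi>\varphi_0$ in $D$. A Jordan domain satisfies $D=\mathrm{int}\,\overline D$, because every point of a Jordan curve is a limit of exterior points. So Lemma 5 shows that a stagnation point is singular. Conversely let $\nabla\varphi(p)\ne0$. In a suitable small neighborhood $N$ of $p$, $\{\varphi=\varphi_0\}$ is a $C^1$ arc and $N^+=\{\varphi>\varphi_0\}\cap N$ is connected. The set $N^+$ contains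 no point of $\partial D$ and contains the nonempty set $D\cap N$, which is open and, having no boundary point in $N^+$, relatively closed in $N^+$. So $D\cap N=N^+$ and $\partial D\cap N$ is the arc. Thus $p$ is regular. $\square$

The hypothesis $\Omega<\frac12$ in (b) cannot be relaxed to $\Omega\le\frac12$: the disc with $\Omega=\frac12$ has only stagnation points on its boundary and no singular point.

## 4. Zooming in at the unit circle and tying $\Omega$ to the patch

We look for $D$ as the unit disc with an $m$-fold symmetric set, of width of order $\frac1m$, removed next to the circle. Fix $K>0$ (chosen in Section 9) and an integer $m\ge4$, and set $Q=(-\pi,\pi)\times(0,K)\ni(x,\eta)$. Functions of $x$ are $2\pi$-periodic. The zoomed coordinates are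
$$z=re^{i\theta}=e^{(-\eta+ix)/m},$$
so $\eta=0$ is the unit circle, $\eta>0$ is its inside, and $(x,\eta)=(0,0)$ is the point $(1,0)$. The map $x+i\eta\mapsto z=e^{i(x+i\eta)/m}$ is conformal. A measurable $h:Q\to[0,1]$, even in $x$ and extended by $0$ to $\eta\ge K$, defines an $m$-fold symmetric function on $B_1$, again called $h$. Put
$$\omega=(1-h)\mathbf 1_{B_1},\qquad\hat h(x',\sigma)=e^{-2\sigma/m}h(x',\sigma),\qquad g(u,t)=\frac{\sinh t}{\cosh t-\cos u}=\partial_t\log(\cosh t-\cos u).$$

*Facts on $g$, for $t>0$.* With $p=e^{-t}$, $g(u,t)=\frac{1-p^2}{1-2p\cos u+p^2}$ is the Poisson kernel. It is decreasing in $u\in[0,\pi]$, so $g\ge g(\pi,t)=\tanh\frac t2$, and $\frac1{2\pi}\int_{-\pi}^\pi g\,du=1$. Being decreasing in $|u|$ with mean $1$, it satisfies $\int_{\alpha<|u|<\pi}g(u,t)\,du\le2\pi-2\alpha$. Also $g(-u,-t)=-g(u,t)$. Finally $2(\cosh t-\cos u)=e^{|t|}|1-e^{-|t|}e^{iu}|^2$ gives $\frac1{2\pi}\int_{-\pi}^\pi\log(2(\cosh t-\cos u))\,du=|t|$ for all real $t$.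

**Step 1: the formula for $\varphi$.** The purpose is to write $\varphi$ in the zoomed variables with $\Omega$ still free. Let $\Omega=\frac12-\frac{b'}m$ and $\varphi=(-\Delta)^{-1}\omega+\frac\Omega2r^2$. As $(-\Delta)^{-1}\mathbf 1_{B_1}=\frac{1-r^2}4$, in $\overline{B_1}$
$$\varphi=\frac14-\frac{b'}{2m}r^2+\frac1{2\pi}\int\log|z-z'|\,h(z')\,dz' .$$
Since $\prod_{j}(z-e^{2\pi ij/m}z')=z^m-z'^m$, symmetry turns the integral into $\frac1{2\pi}\int_{\rm sector}\log|z^m-z'^m|\,h\,dz'$ over one sector $|\theta'|<\frac\pi m$. There $dz'=m^{-2}e^{-2\sigma/m}dx'd\sigma$ and $|z^m-z'^m|^2=2e^{-\eta-\sigma}(\cosh(\eta-\sigma)-\cos(x-x'))$. Hence for $\eta\ge0$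
$$m^2(\varphi-\varphi(1,0))=b'\ell(\eta)+\frac1{4\pi}\iint\hat h\Big\{\log\frac{\cosh(\eta-\sigma)-\cos(x-x')}{\cosh\sigma-\cos x'}-\eta\Big\}dx'd\sigma,\quad\ell(\eta)=\tfrac m2(1-e^{-2\eta/m}).$$

**Step 2: which $\Omega$ makes $(1,0)$ critical.** The $\eta$-derivative at $(0,0)$ of the right side is $b'\ell'(0)+\frac1{4\pi}\iint\hat h\{g(-x',-\sigma)-1\}=b'-b$, where
$$b=b[h]=\frac1{4\pi}\iint\hat h\,[1+g(x',\sigma)]\,dx'd\sigma .$$
The sensible first approach is to prescribe $\Omega$ and to iterate $h\mapsto\mathbf 1_{\{\varphi\le\varphi(1,0)\}}$. It stops exactly here: the gradient at $(1,0)$ is governed by $b'-b[h]$, nothing in the iteration pins $b[h]$ to the prescribed $b'$, and if $\nabla\varphi(1,0)\ne0$ then by Proposition 4(b) a Jordan domain $D$ obtained as the limit is regular at $(1,0)$. The way past this point is to let $\Omega$ depend on $h$. From now on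
$$b'=b[h],\qquad\Omega=\tfrac12-\tfrac bm,\qquad E:=m^2(\varphi-\varphi(1,0)).$$
Note $0\le b\le\frac1{4\pi}\iint_Q(1+g)=K$. Substituting $b\eta=\frac1{4\pi}\iint\hat h(\eta+\eta g)$,
$$E=E^0-b(\eta-\ell(\eta)),\quad E^0=\frac1{4\pi}\iint\hat h\,k,\quad k=\log\frac{\cosh(\eta-\sigma)-\cos(x-x')}{\cosh\sigma-\cos x'}+\eta\,g(x',\sigma),\tag{2}$$
and $0\le\eta-\ell(\eta)\le\frac{\eta^2}m$, by $s-\frac{s^2}2\le1-e^{-s}\le s$. So the correction to $E^0$ is small for large $m$. Since $\omega$ is bounded with compact support, $\varphi\in C^{1,\mu}_{loc}(\mathbb R^2)$, and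
$$E_\eta=\frac1{4\pi}\iint\hat h\{g(x-x',\eta-\sigma)-(1-\ell'(\eta))+\ell'(\eta)g(x',\sigma)\},\quad E_x=\frac1{4\pi}\iint\hat h\,\frac{\sin(x-x')}{\cosh(\eta-\sigma)-\cos(x-x')},\tag{3}$$
with absolutely convergent integrals and $\ell'(\eta)=e^{-2\eta/m}$. Now $E_\eta(0,0)=0$, and $E_x(0,0)=0$ by evenness. As $\varphi$ is $C^1$ and the coordinates are regular at $(0,0)$, *the point $(1,0)$ is a critical point of $\varphi$ for every $h$.* By conformality,
$$\Delta_{x,\eta}E=e^{-2\eta/m}\Big(h-\frac{2b}m\Big),\qquad-\Delta\varphi=1-2\Omega=\frac{2b}m\ \text{ in open subsets of }B_1\text{ where }h=0\text{ a.e.}\tag{4}$$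

## 5. The map $h\mapsto\mathbf 1_{\{E_h\le0\}}$ and its discontinuity at $h=0$

Put $T(h)=\mathbf 1_{\{E_h\le0\}}|_Q$. If $h=T(h)$, and $E>0$ for $\eta\ge K$, then $1-h$ is the indicator of $D=\{z\in B_1:\varphi>\varphi(1,0)\}$, which is what Lemmas 1 and 5 want. One is tempted to apply a fixed point theorem on all even $h$ with values in $[0,1]$. This fails, and it is worth seeing where.

By (2), $E_h$ is linear in $h$, so $T(\varepsilon h)=T(h)$ for $0<\varepsilon\le1$, while $E_0\equiv0$ and $T(0)=\mathbf 1_Q$. Take $h=\mathbf 1_Q$. The facts on $g$ give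
$$\frac1{4\pi}\int_{-\pi}^\pi k\,dx'=\tfrac12(|\eta-\sigma|-\sigma)+\tfrac\eta2=(\eta-\sigma)_+,\qquad b=\int_0^Ke^{-2\sigma/m}d\sigma=\ell(K).$$
So for $0<\eta\le K$, $E^0=\int_0^\eta e^{-2\sigma/m}(\eta-\sigma)\,d\sigma=\int_0^\eta\ell=\frac m2(\eta-\ell(\eta))$, and $E=(\frac m2-\ell(K))(\eta-\ell(\eta))=\frac m2e^{-2K/m}(\eta-\ell(\eta))>0$. Therefore $T(\varepsilon\mathbf 1_Q)=0$ for all $\varepsilon\in(0,1]$ although $T(0)=\mathbf 1_Q$: $T$ is discontinuous at $0$, even for strong convergence.

So we need a convex compact class that stays away from $0$ and is still mapped into itself. The class will be pinned down by two constraints. On a set $W$ near the circle, on the side opposite to $x=0$, we require $h=1$; in a cone $V$ with vertex at the future corner we require $h=0$. Invariance then means $E<0$ on $W$ and $E>0$ on $V$, for every $h$ in the class.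

## 6. Slicing a monotone $h$ into layers

Why not bound the kernel $k$ pointwise? Because it changes sign. At $x=0$, $0<\eta<\sigma$, with $a=\frac\sigma2$ and $\tau=\frac\eta2$, its value at $x'=0$ is $2[\log\sinh(a-\tau)-\log\sinh a+\tau\coth a]<0$ by concavity of $\log\sinh$, and its value at $x'=\pi$ is $2[\log\cosh(a-\tau)-\log\cosh a+\tau\tanh a]>0$ by convexity of $\log\cosh$. Moreover its integral over all $x'$ is $0$. What helps is monotonicity: if $h$ is nondecreasing in $|x|$, it is a superposition of indicators of the sets $\{|x'|>\alpha\}$ on lines $\sigma=$ const, and these favor $x'$ near $\pi$.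

For $\alpha\in[0,\pi]$, $\sigma>0$, $\eta\ge0$ define the layer function
$$e(x,\eta)=e(x,\eta;\alpha,\sigma)=\frac1{4\pi}\int_{\alpha<|x'|<\pi}k\,dx' .$$
It is jointly continuous in $(x,\eta,\alpha,\sigma)$. Indeed, let $f_t(u)=\log(\cosh t-\cos u)$. If $t_n\to t$ then $f_{t_n}\to f_t$ in $L^1(-\pi,\pi)$ (near $t=0$ the functions are dominated by $|\log(1-\cos u)|+C$), and translations are continuous in $L^1$. The other terms of $k$ are continuous for $\sigma>0$.

Let $h(\cdot,\sigma)$ be even and nondecreasing in $|x|$ for a.e. $\sigma$, and put $\alpha(s,\sigma)=\frac12|\{x:h(x,\sigma)\le s\}|$, measurable by Fubini. Then $h=\int_0^1\mathbf 1_{\{h>s\}}ds=\int_0^1\mathbf 1_{\{|x|>\alpha(s,\sigma)\}}ds$ a.e. As $k$ is integrable over $Q$, Fubini gives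
$$E^0(x,\eta)=\int_0^K\!\!\int_0^1e^{-2\sigma/m}\,e(x,\eta;\alpha(s,\sigma),\sigma)\,ds\,d\sigma .\tag{5}$$

**Lemma 6.** (a) $e(\cdot;0,\sigma)=(\eta-\sigma)_+$ and $e(\cdot;\pi,\sigma)=0$. (b) $e$ is even in $x$ and, for $\eta\ne\sigma$, or $\eta=\sigma$ and $x\ne\pm\alpha$ mod $2\pi$,
$$e_x=\frac1{4\pi}\log\frac{\cosh(\eta-\sigma)-\cos(x-\alpha)}{\cosh(\eta-\sigma)-\cos(x+\alpha)} ,$$
which is $<0$ for $0<x,\alpha<\pi$. So for $0<\alpha<\pi$, $e(\cdot,\eta)$ is strictly decreasing on $[0,\pi]$. (c) For $\eta\ne\sigma$, $e_\eta=\frac1{4\pi}\int_{|x'|>\alpha}[g(x-x',\eta-\sigma)+g(x',\sigma)]\,dx'$. So $e_\eta>0$ if $\eta>\sigma$, $\alpha<\pi$. Also $e_\eta(0,\eta)\ge0$ for $\eta\ne\sigma$; hence $e(0,\cdot)$ is nondecreasing and $e(0,\eta)\ge0$.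

*Proof.* (a) was computed in Section 5. (b) Evenness follows from $x'\mapsto-x'$. By periodicity the $x$-dependent part is $\frac1{4\pi}\int_{\alpha}^{2\pi-\alpha}f_{\eta-\sigma}(x-x')\,dx'=\frac1{4\pi}\int_{\alpha-x}^{2\pi-\alpha-x}f_{\eta-\sigma}(u)\,du$. Differentiate at the endpoints, which is allowed where $f_{\eta-\sigma}$ is continuous there, that is, under the stated conditions. The sign follows from $\cos(x-\alpha)-\cos(x+\alpha)=2\sin x\sin\alpha>0$; a continuous function whose derivative is negative except at one point is strictly decreasing.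

(c) The formula and the claim for $\eta>\sigma$ are clear, since both $g$ are then positive; this covers $x=0$, $\eta>\sigma$ (for $\alpha=\pi$ everything is $0$). For $\eta<\sigma$, $e_\eta(0,\eta)=\frac1{2\pi}\int_\alpha^\pi[g(x',\sigma)-g(x',\sigma-\eta)]\,dx'$. Now $\partial_sg(u,s)=\frac{1-\cosh s\cos u}{(\cosh s-\cos u)^2}=-\partial_u\frac{\sin u}{\cosh s-\cos u}$, so
$$\partial_s\int_\alpha^\pi g(u,s)\,du=\frac{\sin\alpha}{\cosh s-\cos\alpha}\ge0 .$$
So $e_\eta(0,\eta)\ge0$. Finally $e(0,0)=0$ and $e(0,\cdot)$ is continuous. $\square$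

**Symmetrization.** To find the sign of $e$ we study its integrand, symmetrized in $x'$. Let $B=\cosh\sigma$, $C=\cosh(\eta-\sigma)$, $X=\cos x$, $c=\cos\alpha$, $\lambda=\eta\sinh\sigma$. From $\cos(x-\alpha)\cos(x+\alpha)=X^2+c^2-1$,
$$(C-\cos(x-\alpha))(C-\cos(x+\alpha))=C^2+X^2+c^2-1-2CXc=(c-CX)^2+(C^2-1)(1-X^2).\tag{6}$$
Let $\kappa(\alpha)=\frac12[k|_{x'=\alpha}+k|_{x'=-\alpha}]$, so that $e=\frac1{2\pi}\int_\alpha^\pi\kappa$. In the variable $w=1/(B-c)$ we have $(c-CX)w=(B-CX)w-1$, hence
$$2\kappa(\alpha)=F(w):=\log q(w)+2\lambda w,\quad q(w)=(\nu w-1)^2+d^2w^2,\quad\nu=B-CX,\quad d^2=(C^2-1)(1-X^2).\tag{7}$$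
As $\alpha$ runs from $0$ to $\pi$, $w$ decreases from $w_2=\frac1{B-1}$ to $w_1=\frac1{B+1}$. View $F$ on $[0,\infty)$ with values in $[-\infty,\infty)$; $F(0)=0$. The merit of $w$ is that $F'$ is a quadratic over $q$, so sign changes can be counted.

**Lemma 7.** Let $0<\eta\le\sigma$, $0<x\le\pi$. Then $\nu>0$, and:
(I) if $\lambda<\nu$, there is $w_0\in(0,\infty)$ with $F<0$ on $(0,w_0)$ and $F>0$ on $(w_0,\infty)$;
(II) if $\lambda>\nu$ and $F(w_2)<0$, there is $w_0\in(0,w_2)$ with $F>0$ on $(0,w_0)$ and $F<0$ on $(w_0,w_2]$.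

*Proof.* $B>C\ge1$ and $X<1$ give $\nu>0$. Where $q>0$, $F'=P/q$ with $P=q'+2\lambda q$, a quadratic with leading coefficient $2\lambda(\nu^2+d^2)>0$ and $P(0)=2(\lambda-\nu)$. If $d\ne0$, $q>0$ everywhere. If $d=0$, $q$ vanishes only at $\frac1\nu$, where $F=-\infty$, and $P=2(\nu w-1)(\nu+\lambda(\nu w-1))$. In all cases $F(w)\to\infty$ as $w\to\infty$.

(I) $P(0)<0$, so $P$ has exactly one positive root (it is $\frac1\nu$ if $d=0$). So $F$ decreases from $0$ up to this root and then increases to $\infty$; there is one sign change.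

(II) $P(0)>0$, so $F$ first increases from $0$. If $d\ne0$: as $F(w_2)<0=F(0)$, $P$ is negative somewhere in $(0,w_2)$, so it has two positive roots $a_1<a_2$ with $a_1<w_2$. If $d=0$, the roots are $a_1=\frac{\lambda-\nu}{\lambda\nu}<a_2=\frac1\nu$, both positive, and $a_1<w_2$ because $F>0$ on $(0,a_1]$. In both cases $F$ increases on $(0,a_1)$, decreases on $(a_1,a_2)$ and increases on $(a_2,\infty)$. If $a_2<w_2$, then $F\le F(w_2)<0$ on $[a_2,w_2]$. So $F>0$ on $(0,a_1]$, $F$ is decreasing on $[a_1,\min(a_2,w_2)]$ with a negative value at the right end, and $F<0$ beyond, up to $w_2$. There is exactly one sign change. $\square$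

## 7. Every layer is positive in a fixed cone

**Lemma 8 (universal cone).** If $\eta,\sigma>0$, $0<\alpha<\pi$ and $0\le x\le\frac1{20}\min(\eta,1)$, then $e(x,\eta;\alpha,\sigma)>0$. (For $\alpha\in\{0,\pi\}$, $e\ge0$ by Lemma 6(a).)

The cone does not depend on the layer; this is what will make $h=0$ on $V$ reproduce itself.

**Case A: $\eta\le\sigma$.** This case uses Lemma 7(II): one sign change plus zero total integral. With $\mu=\min(\eta,1)$ we even allow $0<x\le\frac1{10}\mu$; the case $x=0$ follows since $e(0,\eta)>e(x,\eta)$ by Lemma 6(b).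

First, $\lambda>\nu$. By Taylor's formula $\eta\sinh\sigma-\cosh\sigma+\cosh(\sigma-\eta)=\int_0^\eta(\eta-s)\cosh(\sigma-s)\,ds\ge\frac{\eta^2}2C$. So $\lambda-\nu\ge C\big(\frac{\eta^2}2-(1-X)\big)\ge\frac C2(\eta^2-x^2)>0$.

Next, the claim $F(w_2)<0$. At $c=1$ the product (6) is $(C-X)^2$, so $F(w_2)=2\log\frac{C-X}{B-1}+2\eta\coth\frac\sigma2$. With $a=\frac\sigma2$, $\tau=\frac\eta2\le a$ we have $C-X=2\sinh^2(a-\tau)+2\sin^2\frac x2$ and $B-1=2\sinh^2a$, and the claim reads
$$\sin^2\tfrac x2<R:=\sinh^2a\;e^{-2\tau\coth a}-\sinh^2(a-\tau).$$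
Write $\sinh^2(a-\tau)=\sinh^2a\,e^{-2Z}$ with $Z=\int_0^\tau\coth(a-s)\,ds$ ($Z=\infty$ if $\tau=a$). Since $\coth(a-s)-\coth a=\frac{\sinh s}{\sinh(a-s)\sinh a}$ and $\sinh(a-s)\le e^{-s}\sinh a$,
$$Z-\tau\coth a\ge\int_0^\tau\frac{e^s\sinh s}{\sinh^2a}\,ds=\int_0^\tau\frac{e^{2s}-1}{2\sinh^2a}\,ds=\frac{e^{2\tau}-1-2\tau}{4\sinh^2a}=:v_0 .$$
Here $v_0\le1$, because $\tau\le a$ and $4\sinh^2a-(e^{2a}-1-2a)=e^{-2a}-1+2a\ge0$. By concavity $1-e^{-2v_0}\ge(1-e^{-2})v_0$. Also $2\tau\coth a\le2\tau\coth\tau=2\tau+\frac{4\tau}{e^{2\tau}-1}\le2\tau+2$. Hence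
$$R\ge\sinh^2a\,e^{-2\tau\coth a}(1-e^{-2v_0})\ge\tfrac{1-e^{-2}}4e^{-2\tau-2}(e^{2\tau}-1-2\tau)=\tfrac{(1-e^{-2})e^{-2}}4\big(1-(1+\eta)e^{-\eta}\big).$$
The numerical factor is at least $0.029$, and $1-(1+\eta)e^{-\eta}=\int_0^\eta se^{-s}ds\ge\int_0^\mu se^{-s}ds\ge\frac{\mu^2}{2e}$. So $R\ge0.029\,\frac{\mu^2}{2e}>\frac{\mu^2}{200}$, while $\sin^2\frac x2\le\frac{x^2}4\le\frac{\mu^2}{400}$. The claim holds.

By Lemma 7(II), and since $w$ decreases in $\alpha$, there is $\alpha_0\in(0,\pi]$ with $\kappa<0$ on $(0,\alpha_0)$ and $\kappa>0$ on $(\alpha_0,\pi)$. As $\frac1{2\pi}\int_0^\pi\kappa=e(x,\eta;0,\sigma)=(\eta-\sigma)_+=0$, we have $\alpha_0<\pi$. If $\alpha_0\le\alpha<\pi$, then $e=\frac1{2\pi}\int_\alpha^\pi\kappa>0$. If $0<\alpha<\alpha_0$, then $e=0-\frac1{2\pi}\int_0^\alpha\kappa>0$.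

**Case B: $\eta>\sigma$ and $x\le t:=\eta-\sigma$.** Here we integrate $e_\eta$ upward from $\eta=\sigma$ on the axis and then move sideways. By Lemma 6(c), keeping only the first $g$ in $e_\eta$,
$$e(0,\eta)\ge\int_\sigma^\eta e_\eta(0,s)\,ds>\frac1{4\pi}\int_{|x'|>\alpha}\log\frac{\cosh t-\cos x'}{1-\cos x'}\,dx' .$$
Adding $e(x,\eta)-e(0,\eta)=\frac1{4\pi}\int_{|x'|>\alpha}\log\frac{\cosh t-\cos(x-x')}{\cosh t-\cos x'}dx'$,
$$e(x,\eta)>\frac1{4\pi}\int_{\alpha<|x'|<\pi}\log\frac{\cosh t-\cos(x-x')}{1-\cos x'}\,dx'\ge0 .$$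
For the last inequality symmetrize in $x'$ and use (6) with $C=\cosh t$ and $c=\cos x'$: the difference $(C-\cos(x-x'))(C-\cos(x+x'))-(1-c)^2=C^2+X^2-2+2c(1-CX)$ is affine in $c$. It equals $(C-X)^2\ge0$ at $c=1$ and $(C+X)^2-4\ge0$ at $c=-1$, since $\cosh t+\cos x\ge2+\frac{t^2-x^2}2\ge2$. So it is nonnegative for $c\in[-1,1]$.

**Case C: $\eta>\sigma$ and $x>\eta-\sigma$.** This reduces to Case A. We have $x>0$ and $\sigma>\eta-x\ge\frac{19}{20}\eta$, so $x\le\frac1{20}\min(\eta,1)\le\frac1{10}\min(\sigma,1)$. Hence $e(x,\eta)>e(x,\sigma)>0$ by Lemma 6(c) and Case A with $\eta=\sigma$. $\square$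

## 8. The opposite side: a sign, and a logarithmic gain

On the side $|x|$ near $\pi$ we want $E<0$. Layers that lie deeper than $\eta$ have the right sign.

**Lemma 9.** If $\frac\pi2\le|x|\le\pi$ and $0\le\eta\le\min(\sigma,1)$, then $e\le0$ for all $\alpha$.

*Proof.* By continuity and evenness take $\eta>0$, $x>0$. As $X\le0$, $\lambda\le\sinh\sigma<B\le\nu$. By Lemma 7(I) there is $\alpha_0\in[0,\pi]$ with $\kappa\ge0$ for $\alpha<\alpha_0$ and $\kappa\le0$ for $\alpha>\alpha_0$. If $\alpha\ge\alpha_0$, $e=\frac1{2\pi}\int_\alpha^\pi\kappa\le0$. If $\alpha<\alpha_0$, $e\le e(\cdot;0,\sigma)=(\eta-\sigma)_+=0$. $\square$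

Layers above, $\sigma<\eta$, can have the wrong sign; by Lemma 6(a) a full layer contributes $\eta-\sigma$. The compensation comes from the hole $|x'|<\alpha$. Let
$$\Lambda(u,t)=\sum_{n\ge1}\frac{e^{-n|t|}\cos nu}n=-\tfrac12\log(1-2e^{-|t|}\cos u+e^{-2|t|})=\tfrac{|t|}2-\tfrac12\log(2(\cosh t-\cos u)),$$
$\Theta(\alpha,\sigma)=\frac1\pi\int_0^\alpha\Lambda(u,\sigma)\,du$, and $\gamma=\frac1{20}$.

**Lemma 10.** If $\frac{2\pi}3\le|x|\le\pi$, $\eta\ge0$, then $e\le(\eta-\sigma)_+-\Theta(\alpha,\sigma)$. Also $\Theta\ge0$. If $0<\sigma<\frac12$ and $\gamma\sigma\le\alpha\le\frac{2\pi}3$, then $\Theta(\alpha,\sigma)\ge\frac{\gamma\sigma}\pi\log\frac1{2\sigma}$.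

**Step 1: splitting $e$.** We separate the mean part from the oscillating part. Insert $\log(2(\cosh t-\cos u))=|t|-2\Lambda(u,t)$ into $k$ and use $\int_{-\pi}^\pi\Lambda\,du=0$ to pass from $|x'|>\alpha$ to $|x'|<\alpha$. With $a=1-\frac\alpha\pi$,
$$e=\tfrac a2(|\eta-\sigma|-\sigma)+\tfrac\eta{4\pi}\int_{|x'|>\alpha}g(x',\sigma)\,dx'+\Psi-\Theta,\qquad\Psi=\tfrac1{2\pi}\int_{-\alpha}^\alpha\Lambda(x-x',\eta-\sigma)\,dx' .$$
The $g$ term is at most $\frac\eta{4\pi}(2\pi-2\alpha)=\frac{\eta a}2$, so the first two terms together are at most $a(\eta-\sigma)_+\le(\eta-\sigma)_+$.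

**Step 2: $\Psi\le0$.** Let $p=e^{-|\eta-\sigma|}\in(0,1]$. Then $\partial_\alpha\Psi=\frac1{2\pi}[\Lambda(x-\alpha,\cdot)+\Lambda(x+\alpha,\cdot)]=-\frac1{4\pi}\log v$ (for $p=1$: for all but at most one $\alpha$, and $\Psi$ is absolutely continuous in $\alpha$), where
$$v=(1+p^2-2p\cos(x-\alpha))(1+p^2-2p\cos(x+\alpha))=(1+p^2)^2-4p(1+p^2)Xc+4p^2(X^2+c^2-1)$$
is convex in $c=\cos\alpha$. As $X\le-\frac12$, $v|_{c=1}=(1+p^2-2pX)^2>1$. Also $0\le(1-p)^2\le1+p^2+2pX\le1-p+p^2\le1$, so $v|_{c=-1}=(1+p^2+2pX)^2\le1$. By convexity $\{v\le1\}\cap[-1,1]=[-1,c_0]$ with $c_0<1$. As $\alpha$ increases from $0$ to $\pi$, $c$ decreases from $1$ to $-1$, so $\Psi$ first decreases and then is nondecreasing. It vanishes at $\alpha=0$ and $\alpha=\pi$. Hence $\Psi\le0$.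

**Step 3: the bounds on $\Theta$.** $\Lambda(\cdot,\sigma)$ is decreasing on $[0,\pi]$, so $\Theta$ is concave in $\alpha$, with $\Theta(0)=\Theta(\pi)=0$. Hence $\Theta\ge0$, and on $[\gamma\sigma,\frac{2\pi}3]$ it is at least the minimum of its endpoint values. With $p=e^{-\sigma}\ge e^{-1}$ and $-\cos u\ge\frac12$ on $[\frac{2\pi}3,\pi]$,
$$\Theta(\tfrac{2\pi}3,\sigma)=\frac1{2\pi}\int_{2\pi/3}^\pi\log(1-2p\cos u+p^2)\,du\ge\tfrac16\log(1+p)\ge0.05 .$$
At the other end, $1-2p\cos u+p^2=(1-p)^2+2p(1-\cos u)\le\sigma^2+u^2$, so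
$$\Theta(\gamma\sigma,\sigma)\ge\tfrac{\gamma\sigma}\pi\Lambda(\gamma\sigma,\sigma)\ge-\tfrac{\gamma\sigma}{2\pi}\log(\sigma^2+\gamma^2\sigma^2)\ge\tfrac{\gamma\sigma}\pi\log\tfrac1{2\sigma}.$$
Finally $\frac{\gamma\sigma}\pi\log\frac1{2\sigma}\le\frac\gamma{2e\pi}<0.05$, so both endpoint values are at least $\frac{\gamma\sigma}\pi\log\frac1{2\sigma}$. $\square$

Integrated over $0<\sigma<\beta$, the loss is at most $\frac{\beta^2}2$ and the gain is of order $\gamma\beta^2\log\frac1\beta$. For small $\beta$ the logarithm wins. The gain needs $\alpha\ge\gamma\sigma$, that is, $h=0$ in the cone: the constraint on $V$ supports the one on $W$.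

## 9. An invariant convex class and a fixed point

**Constants.** They are chosen in this order: $\gamma=\frac1{20}$ from Lemma 8, then $\beta=\frac12e^{-130}$ so that the logarithm wins, then $K=1+\frac{300}\beta$ so that $E>0$ at $\eta=K$, then $m_0$ so that the correction in (2) is harmless. Let
$$V=\{|x|<\gamma\eta,\ 0<\eta<\beta\},\qquad W=\{\tfrac{2\pi}3\le|x|\le\pi,\ 0<\eta\le\beta\}.$$
Let $\mathcal C$ be the set of measurable $h:Q\to[0,1]$ that are even and nondecreasing in $|x|$ for a.e. $\eta$ (after modification on a null set), with $h=1$ a.e. on $W$ and $h=0$ a.e. on $V$. It contains $\mathbf 1_W$. It is convex and bounded. It is closed in $L^2(Q)$, because a convergent sequence has an a.e. convergent subsequence, and evenness, monotonicity and the two constraints pass to a.e. limits. Hence it is weakly compact. For $h\in\mathcal C$ and a.e. $\sigma$,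
$$\gamma\sigma\le\alpha(s,\sigma)\le\tfrac{2\pi}3\qquad(0<\sigma<\beta,\ 0<s<1),\tag{8}$$
and $b>0$. By (3) and Fubini, $E_x=\iint e^{-2\sigma/m}e_x(x,\eta;\alpha(s,\sigma),\sigma)\,ds\,d\sigma$. All layers have $e_x\le0$ for $0<x<\pi$, and by (8) those with $\sigma<\beta$ have $e_x<0$. So
$$E_x(x,\eta)<0\qquad(0<x<\pi,\ \eta\ge0).\tag{9}$$

**Lemma 11.** There is $c_1>0$, independent of $m\ge4$ and $h\in\mathcal C$, with $E^0(x,\eta)\ge c_1\eta^2$ for $0<\eta\le\beta$, $|x|\le\gamma\eta$, and $E^0(0,\eta)\ge c_1\beta^2$ for $\eta\ge\beta$.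

*Proof.* In this range $|x|\le\frac1{20}\min(\eta,1)$, so all layers contribute $\ge0$ by Lemma 8. Keep only $\sigma\in[\frac\beta2,\beta]$, where by (8) $\alpha\in I:=[\frac{\gamma\beta}2,\frac{2\pi}3]$. Consider $G(\xi,\eta,\alpha,\sigma)=\eta^{-2}e(\eta\xi,\eta;\alpha,\sigma)$ for $|\xi|\le\gamma$, $0<\eta\le\beta$, $\alpha\in I$, $\sigma\in[\frac\beta2,\beta]$. It is continuous, and positive by Lemma 8. We extend it to $\eta=0$. For $0\le\eta\le\frac\beta4\le\frac\sigma2$ the kernel $k$ is smooth in $(x,\eta)$, so $e$ is smooth with all derivatives continuous in all variables. It is harmonic in $(x,\eta)$, because $\cosh t-\cos u=2|\sin\frac{u+it}2|^2$ and the other terms are affine in $\eta$. At the origin $e=0$, $\nabla e=0$ (Lemma 6(c) and evenness) and $e_{x\eta}=0$ (evenness). So by Taylor's formula $G$ extends continuously to $\eta=0$ with value $\frac12e_{\eta\eta}(0,0)(1-\xi^2)$, and by Lemma 6(b)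
$$e_{\eta\eta}(0,0)=-e_{xx}(0,0)=\frac1{2\pi}\frac{\sin\alpha}{\cosh\sigma-\cos\alpha}>0 .$$
By compactness $G\ge c_0>0$ with $c_0$ depending only on $\beta,\gamma$. Since $e^{-2\sigma/m}\ge\frac12$ for $\sigma\le\beta$, the first claim holds with $c_1=\frac{c_0\beta}4$. The second follows since $E^0(0,\cdot)$ is nondecreasing by Lemma 6(c). $\square$

Here the upper bound $\alpha\le\frac{2\pi}3$ was used: the constraint on $W$ supports the one on $V$. Take $m_0$ so large that $m\ge m_0$ implies $m\ge4$, $m>2K$, $m\ge K^3$, $m>2K/c_1$, $m>2K^3/(c_1\beta^2)$ and $m\ge20K/\beta$. Fix $m\ge m_0$.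

**Proposition 12.** For $h\in\mathcal C$: (a) $E>0$ on $\overline V\setminus\{(0,0)\}$ and $E(0,\eta)>0$ for $0<\eta\le K$; (b) $E<0$ for $\frac{2\pi}3\le|x|\le\pi$, $0\le\eta\le\beta$; (c) $E>0$ for $\eta\ge K$ (including $z=0$, in the sense $\varphi>\varphi(1,0)$). Hence $T(h)\in\mathcal C$.

*Proof.* (a) By (2), $b\le K$ and Lemma 11, $E\ge(c_1-\frac Km)\eta^2>0$ on $\overline V\setminus\{(0,0)\}$, and $E(0,\eta)\ge c_1\beta^2-\frac{K^3}m>0$ for $\beta\le\eta\le K$.

(b) $E\le E^0$. In (5) the layers with $\sigma\ge\beta$ contribute $\le0$ by Lemma 9. By Lemma 10 and (8) the rest is at most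
$$\int_0^\beta(\eta-\sigma)_+d\sigma-e^{-2\beta/m}\int_0^\beta\frac{\gamma\sigma}\pi\log\frac1{2\sigma}\,d\sigma\le\frac{\beta^2}2\Big(1-\frac12\cdot\frac\gamma\pi\log\frac1{2\beta}\Big)=\frac{\beta^2}2\Big(1-\frac{65}{20\pi}\Big)<0 ,$$
since $\log\frac1{2\beta}=130$ and $65>20\pi$.

(c) First the axis. For $\sigma<\beta$, $\eta\ge1$ and $\alpha\le\frac{2\pi}3$, Lemma 6(c) gives $e_\eta(0,\eta)\ge\frac{2\pi-2\alpha}{4\pi}\tanh\frac{\eta-\sigma}2\ge\frac16\tanh\frac14>0.04$. As $e(0,\cdot)$ is $\ge0$ and nondecreasing for all layers, $E^0(0,K)\ge\frac12\beta\cdot0.04(K-1)=6$. Next the oscillation in $x$: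
$$E^0(0,K)-E^0(x,K)=\frac1{2\pi}\iint\hat h\,[\Lambda(x-x',K-\sigma)-\Lambda(x',K-\sigma)]\le\frac1\pi\int_{\mathbb R}\int_{-\pi}^\pi|\Lambda|\,du\,dt .$$
By Cauchy–Schwarz and Parseval, $\int_{-\pi}^\pi|\Lambda(u,t)|du\le\sqrt{2\pi}\,\big(\pi\frac{\pi^2}6e^{-2|t|}\big)^{1/2}=\frac{\pi^2}{\sqrt3}e^{-|t|}$, so the difference is at most $\frac{2\pi}{\sqrt3}<4$. Hence $E(x,K)\ge6-4-\frac{K^3}m\ge1$. In the disc $\{\eta>K\}$, $h=0$ and $-\Delta\varphi=\frac{2b}m>0$ by (4), so $\varphi>\varphi(1,0)$ there by the minimum principle.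

Finally $T(h)$ is even, and by (9) it is nondecreasing in $|x|$. It is $1$ on $W$ by (b) and $0$ on $V$ by (a). $\square$

**Proposition 13.** There is $h\in\mathcal C$ with $h=T(h)$ a.e.

*Proof.* Let $h_n\in\mathcal C$, $h_n\rightharpoonup h$ weakly in $L^2$. As $0\le h_n\le1$, $\int h_nf\to\int hf$ for all $f\in L^1(Q)$. For fixed $(x,\eta)$ the kernels in (2) and in $b$ are in $L^1(Q)$, so $E_{h_n}\to E_h$ pointwise. By (9), for each $\eta$ the function $E_h(\cdot,\eta)$ has at most one zero in $[0,\pi]$, so $|\{E_h=0\}|=0$. Off this set $T(h_n)\to T(h)$, hence a.e., and in $L^2$ by dominated convergence. The weak topology is metrizable on the bounded set $\mathcal C$, so $T:\mathcal C\to\mathcal C$ is weakly continuous, and $\mathcal C$ is convex and weakly compact. The Schauder–Tychonoff theorem gives the fixed point. $\square$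

Fix this $h$, put $\varphi_0=\varphi(1,0)$ and
$$D=\{z\in B_1:\varphi(z)>\varphi_0\}.$$
By the fixed point equation and Proposition 12(c), $\omega=1-h=\mathbf I_D$ a.e. in $B_1$, so $\varphi=(-\Delta)^{-1}\mathbf I_D+\frac\Omega2|z|^2$ with $\Omega=\frac12-\frac bm$. As $0<b\le K$ and $m>2K$, $\Omega\in(0,\frac12)$.

## 10. The zero set of $E$ is one Jordan curve

By Proposition 12, $E(\pi,\eta)<0$ for $0\le\eta\le\beta$ and $E(\pi,K)>0$. Let $\eta_*=\inf\{\eta>0:E(\pi,\eta)\ge0\}\in(\beta,K)$. Then $E(\pi,\eta_*)=0$, $E(\pi,\eta)<0$ for $0\le\eta<\eta_*$, and $E(x,\eta_*)>0$ for $|x|<\pi$ by (9). One danger remains: $E$ could become nonpositive again for some $\eta>\eta_*$, which would create more boundary inside.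

**Lemma 14.** $E>0$ for $\eta>\eta_*$ (including $z=0$).

*Proof.* Let $U=\{\eta>\eta_*,E\le0\}\subset\{\eta_*<\eta<K\}$, $A_0=\{0<\eta<\eta_*,E\le0\}$ and $d\mu=e^{-2\eta/m}dx\,d\eta$. Suppose $|U|>0$. We compute $\int_UE_\eta\,d\mu$ in two ways.

The function $E_-=\max(-E,0)$ is Lipschitz on $\{\eta_*\le\eta\le K\}$, and it vanishes at $\eta=\eta_*$ and at $\eta=K$. As $|\{E=0\}|=0$, $\partial_\eta E_-=-\mathbf 1_UE_\eta$ a.e. there, and integration by parts in $\eta$ gives
$$\int_UE_\eta\,d\mu=-\int\partial_\eta E_-\,d\mu=-\frac2m\int E_-\,d\mu\le0 .$$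

On the other hand $\hat h\,dx'd\sigma=\mathbf 1_{A_0\cup U}\,d\mu'$ a.e., and (3) gives
$$4\pi\int_UE_\eta d\mu=\int_U\!\int_Ug(x-x',\eta-\sigma)d\mu'd\mu+\int_U\!\int_{A_0}g(x-x',\eta-\sigma)d\mu'd\mu+\int_U\!\int_{A_0\cup U}[\ell'g(x',\sigma)-(1-\ell')]d\mu'd\mu .$$
The first term is $0$ by antisymmetry; it converges absolutely since $\int_{-\pi}^{\pi}|g(u,t)|du=2\pi$ for $t\ne0$. For $(x',\sigma)\in U$, $\sigma>\beta$, so $g(x',\sigma)\ge\tanh\frac\beta2\ge\tanh\frac\beta4$. For $(x',\sigma)\in A_0$ and $(x,\eta)\in U$ we have $\eta>\sigma$ and $\ell'\le1$, so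
$$g(x-x',\eta-\sigma)+\ell'g(x',\sigma)\ge\ell'\big[\tanh\tfrac{\eta-\sigma}2+\tanh\tfrac\sigma2\big]\ge\ell'\tanh\tfrac\beta4 ,$$
since $\max(\eta-\sigma,\sigma)\ge\frac\eta2\ge\frac\beta2$. Hence $4\pi\int_UE_\eta\,d\mu\ge\int_U\int_{A_0\cup U}[\ell'\tanh\frac\beta4-(1-\ell')]\,d\mu'd\mu$. The bracket is positive iff $e^{2\eta/m}-1<\tanh\frac\beta4$. As $m\ge20K/\beta$, for $\eta\le K$ we have $\frac{2\eta}m\le\frac\beta{10}<1$, so $e^{2\eta/m}-1\le\frac{4K}m\le\frac\beta5$. Moreover $\tanh y\ge y-\frac{y^3}3>\frac45y$ at $y=\frac\beta4$, so $\frac\beta5<\tanh\frac\beta4$. So $\int_UE_\eta\,d\mu>0$, a contradiction.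

So $|U|=0$, and by continuity $E\ge0$ for $\eta\ge\eta_*$. There $h=0$ a.e., so by (4) $-\Delta\varphi=\frac{2b}m>0$ in the disc $\{\eta>\eta_*\}$, and $\varphi\ge\varphi_0$. The strong minimum principle gives $\varphi>\varphi_0$. $\square$

**Step 1: the curve $x=A(\eta)$.** This step parametrizes the zero set. For $0<\eta<\eta_*$, $E(0,\eta)>0>E(\pi,\eta)$, so by (9) there is a unique zero $A(\eta)\in(0,\pi)$ of $E(\cdot,\eta)$ on $[0,\pi]$. Put $A(0)=0$, $A(\eta_*)=\pi$. By (9) and $E(0,0)=0$, $E(x,0)<0$ for $0<|x|\le\pi$. So for every $\eta\in[0,\eta_*]$, $A(\eta)$ is the only zero of $E(\cdot,\eta)$ in $[0,\pi]$. If $\eta_n\to\eta$ in $[0,\eta_*]$, every limit point $a$ of $A(\eta_n)$ satisfies $E(a,\eta)=0$, so $a=A(\eta)$: $A$ is continuous. With Lemma 14,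
$$D=\{\eta>\eta_*\}\cup\{0<\eta\le\eta_*,\ |x|<A(\eta)\},\qquad A(\eta)\ge\gamma\eta\quad(0\le\eta\le\beta).\tag{10}$$

**Step 2: $D$ is a domain and the zero set is a Jordan curve.** $D$ is open. It is connected: in each sector every slice with $0<\eta\le\eta_*$ is an interval meeting the ray $x=0$, and that ray leads inside $D$ into the disc $\{\eta>\eta_*\}\subset D$. The zero set of $\varphi-\varphi_0$ in $\overline{B_1}$ is $J=\{x=\pm A(\eta),\ 0\le\eta\le\eta_*\}$. In the plane it consists of $2m$ arcs, simple because $|z|=e^{-\eta/m}$ is injective along each of them, disjoint except for endpoints because $0<A<\pi$ for $0<\eta<\eta_*$, and joined cyclically at the points $e^{2\pi ij/m}$ and $e^{-\eta_*/m}e^{i(2j+1)\pi/m}$. So $J$ is one Jordan curve.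

**Step 3: $D$ is admissible.** Points of $\overline{B_1}$ with $E<0$ and points outside $\overline{B_1}$ are not in $\overline D$. Points of $\overline{B_1}$ with $E>0$ have $\eta>0$ and lie in $D$. So $\overline D\subset D\cup J$. Every point of $J$ is a limit of points of $D$: move $x$ toward $0$ if $0<\eta<\eta_*$, use $(0,\eta)$ with $\eta\downarrow0$ at $(0,0)$, and $(\pi,\eta)$ with $\eta\downarrow\eta_*$ at $(\pi,\eta_*)$. Every point of $J$ is also a limit of points not in $\overline D$: increase $|x|$ if $0<\eta<\eta_*$, leave $\overline{B_1}$ at $(0,0)$, use $(\pi,\eta)$ with $\eta\uparrow\eta_*$ at $(\pi,\eta_*)$. Hence $\overline D=D\cup J$, $\partial D=J$ and $D=\mathrm{int}\,\overline D$, so $D$ is admissible. Being open, connected, bounded, and with $\partial D=J$, it is the bounded component of $\mathbb R^2\setminus J$, hence simply connected. Moreover $\varphi=\varphi_0$ on $\partial D$ and $\varphi>\varphi_0$ in $D$.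

*Proof of Theorem 2.* $D\subset B_1$ is admissible, $m$-fold symmetric and bounded by the Jordan curve $J$. Lemma 1 shows that $\mathbf I_D$ is a uniformly rotating patch with $\Omega\in(0,\frac12)$. By Section 4, $\nabla\varphi(1,0)=0$, and $(1,0)\in\partial D$. In $D$, $-\Delta\varphi=1-2\Omega>0$, so Lemma 5 applies at $p=(1,0)$: this point is singular. $\square$

## 11. Location of the singular points, and the gradient near a corner

We turn to Theorem 3. The inclusions $B_{e^{-K/m}}\subset D\subset B_1$ follow from (10) and $\eta_*<K$, and $\frac12-\Omega=\frac bm\in(0,\frac Km]$.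

**Step 1: no other stagnation points on $\partial D$.** If $0<\eta<\eta_*$, then $E_x(A(\eta),\eta)<0$ by (9). At $(\pi,\eta_*)$ the function $\varphi-\varphi_0>0$ is superharmonic in the disc $\{\eta>\eta_*\}$ and vanishes at this boundary point, so $\nabla\varphi\ne0$ by Hopf's lemma. With the $m$-fold symmetry, the stagnation points on $\partial D$ are exactly $e^{2\pi ij/m}$. By Proposition 4(b) these are exactly the singular points.

**Step 2: the singular part of $\nabla E$.** The aim is the analog of the trial corner: $\nabla E$ is a slowly varying multiple of $(-x,\eta)$. Write $\zeta=(x,\eta)$, $\eta\ge0$, $\rho=|\zeta|\to0$, $r_0=\beta$; constants in $O(\cdot)$ may depend on $m$ and $h$. The function $\log(2(\cosh t-\cos u))-\log(u^2+t^2)=2\log\big|\frac{\sin((u+it)/2)}{(u+it)/2}\big|$ is smooth near $0$; also $1-\ell'(\eta)=O(\rho)$. In (3), the part $|\zeta'|\ge r_0$ and the smooth part of the kernel give smooth functions of $\zeta$ near $0$. At $\zeta=0$ these contributions vanish, by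 $g(-x',-\sigma)=-g(x',\sigma)$ (and the same oddness for the smooth part) in the second component and by evenness of $h$ in the first. So they are $O(\rho)$, and
$$\nabla E(\zeta)=\frac1{2\pi}\int_{|\zeta'|<r_0,\ \sigma>0}\hat h(\zeta')\Big[\frac{\zeta-\zeta'}{|\zeta-\zeta'|^2}+\frac{\zeta'}{|\zeta'|^2}\Big]d\zeta'+O(\rho);$$
in the first component the term $\zeta'/|\zeta'|^2$ integrates to $0$ by evenness. The part $|\zeta'|<2\rho$ is $O(\rho)$, because $\int_{|y|<3\rho}\frac{dy}{|y|}=O(\rho)$. For $|\zeta'|>2\rho$, Taylor's formula in $\zeta$ shows that the bracket is $|\zeta'|^{-2}(I-2\hat\zeta'\hat\zeta'^T)\zeta+O(\rho^2|\zeta'|^{-3})$ with $\hat\zeta'=\zeta'/|\zeta'|$, and the error integrates to $O(\rho)$. Replacing $\hat h$ by $h$ costs $O\big(\rho\int\sigma|\zeta'|^{-2}\big)=O(\rho)$. The off-diagonal terms are odd in $x'$ and vanish. Hence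
$$\nabla E(\zeta)=a(\rho)(-x,\eta)+O(\rho),\qquad a(\rho)=\frac1{2\pi}\int_{2\rho<|\zeta'|<r_0,\ \sigma>0}h\,\frac{x'^2-\sigma^2}{|\zeta'|^4}\,d\zeta' .$$

**Step 3: an explicit coefficient.** We change the domain of integration so that the $x'$-integral can be done. Up to $O(1)$ it may be replaced by $\rho<\sigma<r_0$, $|x'|>A(\sigma)$, with $|x'|$ running up to $\infty$ and $h=1$ there. Indeed $|\zeta'|^{-2}$ has integral $O(1)$ over each of $\{0<\sigma<\rho,|\zeta'|>2\rho\}$ (where $|x'|\ge\sqrt3\rho$), $\{\sigma>\rho,|\zeta'|<2\rho\}$ (area $O(\rho^2)$, $|\zeta'|\ge\rho$) and $\{0<\sigma<r_0,|\zeta'|\ge r_0\}$. Since $\frac{x^2-\sigma^2}{(x^2+\sigma^2)^2}=-\partial_x\frac x{x^2+\sigma^2}$, we have $\int_A^\infty\frac{x'^2-\sigma^2}{(x'^2+\sigma^2)^2}dx'=\frac A{A^2+\sigma^2}$, and so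
$$\nabla E(\zeta)=\tilde a(\rho)(-x,\eta)+O(\rho),\qquad\tilde a(\rho)=\frac1\pi\int_\rho^{r_0}\frac{A(\sigma)}{A(\sigma)^2+\sigma^2}\,d\sigma .\tag{11}$$
As $\frac A{A^2+\sigma^2}\le\frac1{2\sigma}$, $0\le\tilde a(s\rho)-\tilde a(\rho)\le\frac1{2\pi}\log\frac1s$ for $0<s<1$. Integrating $E(\zeta)=\int_0^1\nabla E(s\zeta)\cdot\zeta\,ds$, with $\int_0^1s\log\frac1s\,ds<\infty$,
$$E(\zeta)=\tfrac12\tilde a(\rho)(\eta^2-x^2)+O(\rho^2).\tag{12}$$
For $A(\sigma)=\sigma$ exactly, $\tilde a(\rho)=\frac1{2\pi}\log\frac{r_0}\rho$, and $\frac12\tilde a$ has the coefficient $L=\frac1{4\pi}$ of the trial corner.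

## 12. The coefficient diverges, and the angle is right

Formula (12) is useful only if the main term beats $O(\rho^2)$.

**Step 1: $\tilde a(\rho)\to\infty$ as $\rho\to0$.** The function $\tilde a$ is monotone; suppose it is bounded. Then $\int_0^{r_0}\frac A{A^2+\sigma^2}d\sigma<\infty$. We blow up and contradict Hopf's lemma. By (11) and (12), $E_\rho(\zeta)=E(\rho\zeta)/\rho^2$ satisfies $|\nabla E_\rho|\le C|\zeta|$ and $|E_\rho|\le C|\zeta|^2$ on bounded subsets of $\{\eta\ge0\}$ for small $\rho$, so along a sequence $\rho\to0$, $E_\rho\to E_0$ locally uniformly. Let $A_\rho(\sigma)=A(\rho\sigma)/\rho\ge\gamma\sigma$. For $0<s_1<s_2$ and $M>0$, on the set $\{s_1<\sigma<s_2:A_\rho(\sigma)<M\}$ we have $\frac{A_\rho}{A_\rho^2+\sigma^2}\ge\frac{\gamma s_1}{M^2+s_2^2}$. Since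
$$\int_{s_1}^{s_2}\frac{A_\rho}{A_\rho^2+\sigma^2}\,d\sigma=\int_{\rho s_1}^{\rho s_2}\frac A{A^2+\sigma^2}\,d\sigma\to0,$$
the measure of this set tends to $0$. In the box $|x|<M$, $s_1<\eta<s_2$, the set $\{|x|\ge A_\rho(\eta)\}$ therefore has measure tending to $0$. First, $h(\rho\,\cdot)\to0$ in $L^1_{loc}(\{\eta>0\})$. As $\Delta E_\rho=e^{-2\rho\eta/m}(h(\rho\,\cdot)-\frac{2b}m)$, we get $-\Delta E_0=\frac{2b}m>0$ in $\{\eta>0\}$. Second, $E_\rho>0$ where $|x|<A_\rho(\eta)$, so $E_0\ge0$ in $\{\eta>0\}$: if $E_0$ were negative at a point, $E_\rho$ would be negative on a fixed small disc for small $\rho$. Since $E(\cdot,0)\le0$, also $E_0\le0$ on $\{\eta=0\}$, and by continuity $E_0=0$ there. By the strong minimum principle $E_0>0$ in $\{\eta>0\}$, and Hopf's lemma at $0$ gives $E_0(0,\eta)\ge c\,\eta$ for small $\eta>0$ with some $c>0$. This contradicts $|E_0|\le C|\zeta|^2$.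

**Step 2: the right angle.** We insert the boundary into the expansions. On $x=A(\eta)$, $E=0$ and (12) give $\frac{\eta^2-A^2}{\eta^2+A^2}=O(1/\tilde a)\to0$, so $A(\eta)/\eta\to1$ as $\eta\to0$. By (9) and the implicit function theorem $A\in C^1(0,\eta_*)$. By (11),
$$A'=-\frac{E_\eta}{E_x}=\frac{\tilde a\,\eta+O(\rho)}{\tilde a\,A+O(\rho)}\to1 ,$$
since $\eta/\rho$ and $A/\rho$ tend to $\frac1{\sqrt2}$ and $\tilde a\to\infty$. So the arcs $x=\pm A(\eta)$ are $C^1$ up to the corner, with $\frac{dx}{d\eta}\to\pm1$, and $D$ is locally $\{|x|<A(\eta),\ \eta>0\}$. As $(x,\eta)\mapsto e^{(-\eta+ix)/m}$ preserves angles, the two arcs meet at a right angle at $(1,0)$ and $D$ is the $90^\circ$ side. By symmetry the same holds at every $e^{2\pi ij/m}$.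

**Step 3: smoothness elsewhere.** Near a corner $A'\to1$, so $D$ is locally $\{\eta>A^{-1}(|x|)\}$, the region above a Lipschitz graph; at all other boundary points $\partial D$ is a $C^1$ arc with $D$ on one side, since there $\nabla\varphi\ne0$ (proof of Proposition 4(b)). So $D$ is a Lipschitz domain, $0<\Omega<\frac12$, and (ii) shows that $\partial D$ is $C^\infty$ away from the corners. This proves Theorem 3. $\square$
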